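# L-summands in the bidual: from $X$ to $L^1(\mu,X)$

## 1. Two theorems on $L^1(\mu,X)$ and its bidual

**Theorem 1.** Let $(\Omega,\mathcal A,\mu)$ be a finite measure space and let $X$ be a Banach space that is an L-summand in its bidual. This means that there is a linear projection $P$ of $X^{**}$ onto $X$ such that
$$\|x^{**}\|=\|Px^{**}\|+\|x^{**}-Px^{**}\|\qquad\text{for all }x^{**}\in X^{**}.$$
Then $L^1(\mu,X)$ is an L-summand in its bidual.

Here $L^1(\mu,X)$ is the Banach space of (classes of) Bochner integrable functions $f:\Omega\to X$ with $\|f\|_1=\int_\Omega\|f(\omega)\|\,d\mu(\omega)$, and every Banach space $Z$ is regarded as a subspace of $Z^{**}$ by the canonical embedding. We say **L-embedded** for "L-summand in its bidual", and we call $P$ an **L-projection**. The scalar field is $\mathbb K=\mathbb R$ or $\mathbb C$; we write $\mathbb K_0=\mathbb Q$ or $\mathbb Q+i\mathbb Q$ accordingly.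

In plain words: $X$ sits inside $X^{**}$ in such a way that $X^{**}=X\oplus_1X_s$, so that norms add across the splitting. We integrate norms of $X$-valued functions and ask whether the new space sits in its own bidual in the same way. Integrating norms is itself an "$\ell_1$-type" operation, so a positive answer is plausible. The difficulty is that $L^1(\mu,X)^{**}$ does not consist of functions. The question comes from the paper "$L^1(\mu, X)$ As A Constrained Subspace Of Its Bidual". The theorem says that the answer is yes for every finite measure space and every such $X$.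

We shall also prove the following complements.

**Theorem 2.**

(a) Let $\mu$ be an arbitrary (not necessarily $\sigma$-finite) measure with $L^1(\mu)\neq\{0\}$. Then $L^1(\mu,X)$ is L-embedded if and only if $X$ is.

(b) If $\mu$ is finite and $X$ is L-embedded, then $L^1(\mu,X)$ is an L-summand in the space of all $\mu$-continuous countably additive $X$-valued measures of bounded variation, with the variation norm.

(c) Every separable subspace of an L-embedded space is contained in a separable L-embedded subspace.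

If $X=\{0\}$ or $\mu=0$, Theorem 1 is trivial, and we exclude these cases in its proof.

## 2. L-projections are nearest-point maps

Let $Z$ be L-embedded with L-projection $P$. For $z^{**}\in Z^{**}$ and $z\in Z$ we have $P(z^{**}-z)=Pz^{**}-z$. The norm identity, applied to $z^{**}-z$, reads
$$\|z^{**}-z\|=\|z^{**}-Pz^{**}\|+\|Pz^{**}-z\|\qquad(z\in Z).\tag{1}$$
So $Pz^{**}$ is a nearest point to $z^{**}$ in $Z$, and it is the only one, because every $z\ne Pz^{**}$ is farther away by exactly $\|Pz^{**}-z\|$. In particular $P$ is unique, and it is determined by the distances $\|z^{**}-z\|$ alone. The whole proof rests on this remark.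

**Example 1.** If $X$ is reflexive, then $X^{**}=X$ and $P$ is the identity.

**Example 2.** $\ell_1$ is L-embedded. For $F\in\ell_1^{**}=\ell_\infty^*$ put $PF=(F(e_n))_n$. This is in $\ell_1$, since $\sum_{n\le N}|F(e_n)|=F(u)\le\|F\|$ for a suitable $u\in B_{\ell_\infty}$ supported on $\{1,\dots,N\}$. Clearly $P$ is linear and fixes $\ell_1$. The functional $R=F-PF$ vanishes on all $e_n$, hence on $c_0$. Given $\varepsilon>0$, choose $u\in B_{\ell_\infty}$ with $\mathrm{Re}\,R(u)\ge\|R\|-\varepsilon$ and $N$ with $\sum_{n>N}|F(e_n)|\le\varepsilon$. Change the first $N$ coordinates of $u$ to scalars $u'_n$ of modulus $1$ with $F(e_n)u_n'=|F(e_n)|$, and call the result $u'$. Then $u'-u\in c_0$, so $R(u')=R(u)$, and $\|u'\|\le1$. Hence $\|F\|\ge\mathrm{Re}\,F(u')\ge\|R\|-\varepsilon+\|PF\|-2\varepsilon$. Let $\varepsilon\to0$; the reverse inequality is the triangle inequality.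

**Example 3.** $c_0$ is not L-embedded. Let $\mathbf 1=(1,1,\dots)\in\ell_\infty=c_0^{**}$ and suppose $q=P\mathbf 1\in c_0$. By (1) with $z=0$, $1=\|\mathbf 1-q\|+\|q\|$, and $\|\mathbf 1-q\|\ge1$ because $q_n\to0$. So $q=0$. Now (1) with $z=e_1$ reads $\|\mathbf 1-e_1\|=\|\mathbf 1\|+\|e_1\|$, that is, $1=2$.

**Textbook facts.** We use the following freely.

* *Goldstine.* The ball $B_Z$ is weak\* dense in $B_{Z^{**}}$. After scaling and translating: if $F\in Z^{**}$ and $f\in Z$, there is a net $g_\alpha\in Z$ with $g_\alpha\to F$ weak\* and $\|g_\alpha-f\|\le\|F-f\|$.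
* *Mazur.* If a net converges weakly to $z$ in a Banach space, then convex combinations of its members come arbitrarily close to $z$ in norm. In a finite product of Banach spaces, this gives one set of weights that works in all components at once.
* Dual norms are weak\* lower semicontinuous, and biadjoint operators are weak\*-weak\* continuous.
* If $W\subset X$ is a closed subspace, then $W^{**}$ is identified isometrically, and weak\*-homeomorphically, with $W^{\perp\perp}=\overline W^{\,w^*}\subset X^{**}$. By Hahn–Banach, $W^{\perp\perp}\cap X=W$.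

**Finitely many atoms.** Let $\Omega=\{1,\dots,n\}$ with masses $\mu_i>0$. Then $f\mapsto(\mu_if(i))_i$ identifies $L^1(\mu,X)$ with $\ell_1^n(X)$, whose bidual is $\ell_1^n(X^{**})$. The map $(x_i^{**})\mapsto(Px_i^{**})$ is a linear projection onto $\ell_1^n(X)$, and adding the identities $\|x_i^{**}\|=\|Px_i^{**}\|+\|x_i^{**}-Px_i^{**}\|$ shows that it is an L-projection. Here an element of the bidual has a value at each point, and we apply $P$ to that value. For a general $\mu$ we have to find a substitute for "the value of $F$ at $\omega$".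

## 3. The absolutely continuous and the singular part of $L^1(\mu,X)^{**}$

Let $\mu$ be finite and $Z=L^1(\mu,X)$; for this section $X$ is any Banach space. The aim is to split off a part of $Z^{**}$ that has nothing to do with $Z$.

For $A\in\mathcal A$ let $P_Af=\chi_Af$ on $Z$. Write $\chi_Av=P_A^*v$ for $v\in Z^*$ and $\chi_AF=P_A^{**}F$ for $F\in Z^{**}$, so that $(\chi_AF)(v)=F(\chi_Av)$. Clearly $\chi_A\chi_BF=\chi_{A\cap B}F$, and $\chi_{A\cup B}F=\chi_AF+\chi_BF$ for disjoint $A,B$. Moreover
$$\|F\|=\|\chi_AF\|+\|\chi_{A^c}F\|\qquad(F\in Z^{**}).\tag{2}$$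
Indeed, "$\le$" is the triangle inequality. For "$\ge$" let $\varepsilon>0$ and take $v,w\in B_{Z^*}$ with $\mathrm{Re}\,F(\chi_Av)\ge\|\chi_AF\|-\varepsilon$ and $\mathrm{Re}\,F(\chi_{A^c}w)\ge\|\chi_{A^c}F\|-\varepsilon$. The functional $u=\chi_Av+\chi_{A^c}w$ satisfies $|u(f)|\le\|\chi_Af\|+\|\chi_{A^c}f\|=\|f\|$. So $\|F\|\ge\mathrm{Re}\,F(u)\ge\|\chi_AF\|+\|\chi_{A^c}F\|-2\varepsilon$.

Put $|F|(A)=\|\chi_AF\|$. For disjoint $A,B$, identity (2) applied to $\chi_{A\cup B}F$ and the set $A$ gives $|F|(A\cup B)=|F|(A)+|F|(B)$. So $|F|$ is finitely additive and monotone. It vanishes on $\mu$-null sets (there $P_A=0$), $|F|(\Omega)=\|F\|$, $|F+G|\le|F|+|G|$ and $|cF|=|c|\,|F|$. Define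
$$Z_a=\{F\in Z^{**}:\ |F|(A)\to0\text{ as }\mu(A)\to0\},$$
$$Z_{\rm sing}=\{F\in Z^{**}:\ \text{there are }B_1\supset B_2\supset\cdots,\ \mu(B_n)\to0,\ \chi_{B_n^c}F=0\text{ for all }n\}.$$
Both are linear subspaces; for a sum of two elements of $Z_{\rm sing}$ with sets $B_n$, $C_n$, use $B_n\cup C_n$. If $f\in Z$, then $|f|(A)=\int_A\|f\|\,d\mu$, so $Z\subset Z_a$.

**Lemma 3.** $Z^{**}=Z_a\oplus_1Z_{\rm sing}$.

*Proof.* **Step 1: norms add.** Let $F\in Z_a$ and let $G\in Z_{\rm sing}$ with sets $B_n$. Then $\chi_{B_n}G=G$, and (2) gives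
$$\|F+G\|=\|\chi_{B_n}F+G\|+\|\chi_{B_n^c}F\|.$$
Since $\|\chi_{B_n}F\|=|F|(B_n)\to0$ and $\|\chi_{B_n^c}F\|=\|F\|-|F|(B_n)$, the right side tends to $\|G\|+\|F\|$. In particular $Z_a\cap Z_{\rm sing}=\{0\}$.

**Step 2: find sets on which the singular part lives.** Let $F\in Z^{**}$, $\lambda=|F|$, $c(\delta)=\sup\{\lambda(A):\mu(A)\le\delta\}$ and $c_0=\lim_{\delta\to0}c(\delta)=\inf_\delta c(\delta)$. Choose $A_n$ with $\mu(A_n)\le2^{-n}$ and $\lambda(A_n)\ge c_0-2^{-n}$, and put $B_n=\bigcup_{k\ge n}A_k$. Then $B_n$ decreases and $\mu(B_n)\le2^{1-n}$. For $m\ge n$ we have $\lambda(B_n)\ge\lambda(A_m)\ge c_0-2^{-m}$. Letting $m\to\infty$, we get $c_0\le\lambda(B_n)\le c(2^{1-n})$, hence $\lambda(B_n)\downarrow c_0$.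

**Step 3: the singular part.** For $n<m$, $\|\chi_{B_n}F-\chi_{B_m}F\|=\|\chi_{B_n\setminus B_m}F\|=\lambda(B_n)-\lambda(B_m)$. So $F_s=\lim_n\chi_{B_n}F$ exists in norm, and $\chi_{B_n^c}F_s=\lim_m\chi_{B_n^c\cap B_m}F=0$. Thus $F_s\in Z_{\rm sing}$.

**Step 4: the rest is absolutely continuous.** Let $F_a=F-F_s=\lim_n\chi_{B_n^c}F$. Let $\mu(A)\le\delta$ and $2^{1-n}\le\delta$. Then $\mu(A\cup B_n)\le2\delta$, so
$$\lambda(A\setminus B_n)=\lambda(A\cup B_n)-\lambda(B_n)\le c(2\delta)-c_0 .$$
Hence $|F_a|(A)=\lim_n\lambda(A\setminus B_n)\le c(2\delta)-c_0$, which tends to $0$ as $\delta\to0$. So $F_a\in Z_a$. $\square$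

If we find an L-projection of $Z_a$ onto $Z$, then sending $Z_{\rm sing}$ to $0$ extends it to $Z^{**}$. So from now on the problem concerns $Z_a$ only.

## 4. Scalar functions, and a measure on the diagonal

**The case $X=\mathbb K$.** Let $F\in Z_a\subset L^1(\mu)^{**}=L^\infty(\mu)^*$. The set function $A\mapsto F(\chi_A)$ is finitely additive and bounded in modulus by $|F|(A)$. So it is countably additive and $\mu$-continuous, and has a Radon–Nikodym density $f\in L^1(\mu)$. Then $F$ and $f$ agree on simple functions, which are dense in $L^\infty(\mu)$, so $F=f$. Thus $Z_a=Z$. Lemma 3 then says that $L^1(\mu)$ is L-embedded, with $Z_{\rm sing}$ as the complement.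

**The same attempt for general $X$.** For $F\in Z_a$, $A\in\mathcal A$ and $x^*\in X^*$ put $m_F(A)(x^*)=F(\chi_Ax^*)$, where $\chi_Ax^*$ is the functional $f\mapsto\int_Ax^*(f)\,d\mu$. This defines $m_F(A)\in X^{**}$ with $\|m_F(A)\|\le|F|(A)$, so $m_F$ is a countably additive $X^{**}$-valued measure of bounded variation. The sensible plan is to apply $P$, obtaining the $X$-valued, $\mu$-continuous measure $A\mapsto P(m_F(A))$ of bounded variation, and to declare its density to be the projection of $F$. It stops at the word *density*: the Radon–Nikodym theorem can fail for $X$-valued measures. The next example shows this for an L-embedded $X$, and shows more.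

**Example 4.** Let $\Omega=[0,1)$ with Lebesgue measure $\lambda$, and let $X=L^1[0,1)$, which is L-embedded by the scalar case. Here $Z=L^1([0,1),X)=L^1([0,1)^2)$. Let $I_n(s)$ be the dyadic interval of length $2^{-n}$ containing $s$, let $U_n=\{(s,t):t\in I_n(s)\}$, a union of $2^n$ squares with $\lambda^2(U_n)=2^{-n}$, and let $k_n=2^n\chi_{U_n}$. Then $\|k_n\|=1$. Let $F\in Z^{**}$ be the weak\* limit of $(k_n)$ along a free ultrafilter on $\mathbb N$.

*$F\in Z_a$.* For $A\subset[0,1)$ we have $\|\chi_A(s)k_n\|=\int_A\int k_n(s,t)\,dt\,ds=\lambda(A)$, so $|F|(A)\le\lambda(A)$ by lower semicontinuity.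

*The measure.* For $x^*\in L^\infty[0,1)$ we have $k_n(\chi_Ax^*)=\int_A\big(2^n\int_{I_n(s)}x^*\,dt\big)ds\to\int_Ax^*\,d\lambda$, because dyadic averages converge in $L^1$. So $m_F(A)=\chi_A\in L^1[0,1)$, and $Pm_F=m_F$.

*No density.* Suppose $\chi_A=\int_Af\,d\lambda$ for all $A$, where $f$ is given by $k\in L^1([0,1)^2)$. Then $\iint_{A\times B}k=\lambda(A\cap B)$ for all $A,B$. So $k\,d\lambda^2$ and the image of $\lambda$ under $s\mapsto(s,s)$ agree on rectangles, hence they are equal. But the diagonal has measure $0$ for the first and $1$ for the second.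

*The right answer.* For $m\ge n$ we have $U_m\subset U_n$, so $\chi_{U_n}k_m=k_m$ and hence $\chi_{U_n}F=F$, where now $\chi_{U_n}$ acts on $L^1([0,1)^2)^{**}$. Since $\lambda^2(U_n)\to0$, $F$ lies in the singular part of $L^1([0,1)^2)^{**}$ with respect to $\lambda^2$. By the scalar case on the square, the L-projection sends $F$ to $0$, although $m_F\ne0$.

So averaging over sets $A$ does not produce a density, and it does not point to the correct answer either. Now look at single points. The functions $k_n(s,\cdot)=2^n\chi_{I_n(s)}\in X$ have a weak\* limit $\xi_s\in X^{**}$ along the same ultrafilter. It is singular, because it is carried by each $I_n(s)$, so $P\xi_s=0$ for every $s$. Applying $P$ *pointwise to cluster points* gives the right answer here. We shall make this work in general.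

## 5. Densities $N(F)$, and what they tell about a fibre

Two things must be overcome. First, weak\* cluster points chosen separately at each $\omega$ by an ultrafilter depend on $\omega$ in no controlled way, and nothing lets us conclude that $\omega\mapsto P\xi_\omega$ is measurable. Second, a badly chosen approximating sequence has cluster points unrelated to $F$.

The remedy for both is (1). Suppose that $\xi\in X^{**}$ and that we know the numbers $\|\xi-x\|$ for all $x$ in a countable set $D$ whose closure contains $P\xi$. Then $\|\xi-P\xi\|=\inf_{x\in D}\|\xi-x\|$ and $\|P\xi-x\|=\|\xi-x\|-\inf_{y\in D}\|\xi-y\|$. So $P\xi$ is determined by these numbers, no matter which $\xi$ realizes them. We therefore look for measurable functions of $\omega$, computed from $F$, that play the role of $\|\xi_\omega-x\|$.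

Let $F\in Z_a$. If $A_n\downarrow\emptyset$, then $\mu(A_n)\to0$ and $|F|(A_n)\to0$. So the finitely additive $|F|$ is a finite measure with $|F|\ll\mu$. **Definition.** $N(F)\in L^1(\mu)$ is the density of $|F|$.

The properties of $|F|$ translate, a.e., into
$$N(F+G)\le N(F)+N(G),\quad N(cF)=|c|N(F),\quad N(\chi_AF)=\chi_AN(F),\quad\int N(F)\,d\mu=\|F\|,$$
and $N(f)=\|f(\cdot)\|$ for $f\in Z$. (The third uses $|\chi_AF|(B)=|F|(A\cap B)$.) The first two give $|N(F)-N(F')|\le N(F-F')$. Elements $x\in X$ are also regarded as constant functions in $Z$, so $N(F-x)$ makes sense.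

In Example 4 we can compute it. The functional $\chi_AF$ is singular for $\lambda^2$, and $\|\chi_AF\|=\lambda(A)$, since it is at most $\lambda(A)$ and $F(\chi_A\cdot\mathbf 1)=\lambda(A)$. So $\|\chi_A(F-x)\|=\lambda(A)(1+\|x\|)$, that is, $N(F-x)=1+\|x\|$ a.e. On the fibre, $\xi_s$ is singular of norm $1$, so $\|\xi_s-x\|=1+\|x\|$ as well.

Next come pairings. For $F\in Z_a$ and $v\in Z^*$ the set function $A\mapsto F(\chi_Av)=(\chi_AF)(v)$ is finitely additive and bounded in modulus by $\|v\|\,|F|(A)$, so it is countably additive and $\mu$-continuous. **Definition.** $\langle F,v\rangle\in L^1(\mu)$ is its density. It is bilinear in $(F,v)$, and a.e.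
$$\langle\chi_AF,v\rangle=\chi_A\langle F,v\rangle,\qquad\int\langle F,v\rangle\,d\mu=F(v),\qquad|\langle F,v\rangle|\le\|v\|\,N(F).$$
For the last inequality, let $|c|=1$. Then $\mathrm{Re}\,cF(\chi_Av)\le\|v\||F|(A)$ for all $A$ gives $\mathrm{Re}\,c\langle F,v\rangle\le\|v\|N(F)$ a.e.; now let $c$ run through a countable dense set of unimodular scalars.

The pairings recover $N(F)$: for $F\in Z_a$ there are $v_j\in B_{Z^*}$ $(j\in\mathbb N)$ with
$$N(F)=\sup_j\mathrm{Re}\,\langle F,v_j\rangle\quad\text{a.e.}\tag{3}$$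
Indeed, choose $v_j\in B_{Z^*}$ with $\mathrm{Re}\,F(v_j)\ge\|F\|-2^{-j}$. The functions $N(F)-\mathrm{Re}\,\langle F,v_j\rangle$ are nonnegative a.e. and have integral at most $2^{-j}$. Their infimum over $j$ is nonnegative with integral at most $2^{-j}$ for every $j$, so it is $0$ a.e.

## 6. Approximating two functionals and their sum at once

The aim is to approximate $G\in Z_a$ by Bochner functions $g$ whose pointwise distances $\|g(\omega)-x\|$ do not exceed $N(G-x)(\omega)$ by much, while the pairings converge. Weak\* convergence is not enough. On $[0,1]$ with $X=\mathbb K$ the Rademacher functions $r_n$ tend weakly to $0$, but $|r_n|=1$ everywhere while $N(0)=0$. A norm bound helps but does not suffice: $1+r_n\to1$ weakly and $\|1+r_n\|_1=1=\|1\|_1$, yet $N(1+r_n)=1+r_n$ tends to $N(1)=1$ only weakly in $L^1$. That is the typical situation, and weak convergence is what Mazur's theorem repairs. We treat $G$, $H$ and $G+H$ together, because this is where the linearity of the final projection will come from.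

**Lemma 4.** Let $G,H\in Z_a$, $f_1,\dots,f_k\in Z$, $v_1,\dots,v_l\in Z^*$ and $\varepsilon>0$. There are $g,h\in Z$ such that for all $i,j$ the numbers
$$\|(N(g-f_i)-N(G-f_i))^+\|_1,\quad\|(N(h-f_i)-N(H-f_i))^+\|_1,\quad\|(N(g+h-f_i)-N(G+H-f_i))^+\|_1,$$
$$\|\langle g,v_j\rangle-\langle G,v_j\rangle\|_1,\quad\|\langle h,v_j\rangle-\langle H,v_j\rangle\|_1$$
are all $<\varepsilon$.

*Proof.* **Step 1: norm-controlled nets converge weakly in density.** Let $F\in Z_a$, $f\in Z$, and let $g_\alpha\in Z$ be a net with $g_\alpha\to F$ weak\* and $\|g_\alpha-f\|\le\|F-f\|$. We claim that $N(g_\alpha-f)\to N(F-f)$ and $\langle g_\alpha,v\rangle\to\langle F,v\rangle$ weakly in $L^1(\mu)$, for every $v\in Z^*$.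

Fix $A$. Since $P_A^{**}$ is weak\* continuous, $\liminf\|\chi_A(g_\alpha-f)\|\ge\|\chi_A(F-f)\|$, and likewise for $A^c$. By (2),
$$\|\chi_A(g_\alpha-f)\|+\|\chi_{A^c}(g_\alpha-f)\|=\|g_\alpha-f\|\le\|\chi_A(F-f)\|+\|\chi_{A^c}(F-f)\|.$$
Hence $\limsup\|\chi_A(g_\alpha-f)\|\le\|\chi_A(F-f)\|+\|\chi_{A^c}(F-f)\|-\liminf\|\chi_{A^c}(g_\alpha-f)\|\le\|\chi_A(F-f)\|$. So $\int_AN(g_\alpha-f)\,d\mu\to\int_AN(F-f)\,d\mu$ for all $A$. The net $N(g_\alpha-f)$ is bounded in $L^1(\mu)$ and simple functions are dense in $L^\infty(\mu)=L^1(\mu)^*$, so the convergence is weak. For the pairings, $\int_A\langle g_\alpha,v\rangle\,d\mu=(\chi_Av)(g_\alpha)\to F(\chi_Av)=\int_A\langle F,v\rangle\,d\mu$, and $\|\langle g_\alpha,v\rangle\|_1\le\|v\|\|g_\alpha\|$ is bounded. The same argument applies.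

**Step 2: nets adapted to each $f_i$.** Put $f_0=0$. By Goldstine's theorem, passing to a finite product of directed sets, there are nets in $Z$ on a common directed set with weak\* limits $g_\alpha^i\to G$, $h_\alpha^i\to H$, $e_\alpha^i\to G+H$ and
$$\|g_\alpha^i-f_i\|\le\|G-f_i\|,\quad\|h_\alpha^i-f_i\|\le\|H-f_i\|,\quad\|e_\alpha^i-f_i\|\le\|G+H-f_i\|\qquad(0\le i\le k).$$

**Step 3: one convex combination for everything.** In a finite product of copies of $L^1(\mu)$ and $Z$ consider the net with components
$$N(g^i_\alpha-f_i),\ N(h^i_\alpha-f_i),\ N(e^i_\alpha-f_i),\ g^i_\alpha-g^0_\alpha,\ h^i_\alpha-h^0_\alpha,\ e^i_\alpha-g^0_\alpha-h^0_\alpha,\ \langle g^0_\alpha,v_j\rangle,\ \langle h^0_\alpha,v_j\rangle .$$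
By Step 1 the components in $L^1(\mu)$ converge weakly to $N(G-f_i)$, $N(H-f_i)$, $N(G+H-f_i)$, $\langle G,v_j\rangle$, $\langle H,v_j\rangle$. The components in $Z$ converge weak\* to $0$ in $Z^{**}$, that is, weakly to $0$ in $Z$. By Mazur's theorem, some convex combination with weights $\lambda_\alpha$ is within $\varepsilon/3$ of the limit in each component. Put $g=\sum\lambda_\alpha g_\alpha^0$, $h=\sum\lambda_\alpha h_\alpha^0$, $g^i=\sum\lambda_\alpha g_\alpha^i$, $h^i=\sum\lambda_\alpha h_\alpha^i$, $e^i=\sum\lambda_\alpha e_\alpha^i$.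

**Step 4: verification.** By subadditivity of $N$,
$$N(g-f_i)\le N(g-g^i)+N(g^i-f_i)\le N(g-g^i)+\sum\lambda_\alpha N(g_\alpha^i-f_i).$$
Here $\|N(g-g^i)\|_1=\|g-g^i\|\le\varepsilon/3$, and the last sum is within $\varepsilon/3$ of $N(G-f_i)$ in $L^1(\mu)$. So $\|(N(g-f_i)-N(G-f_i))^+\|_1\le2\varepsilon/3$. The same argument works for $h$ with $h^i$, and for $g+h$ with $e^i$, since $\|g+h-e^i\|\le\varepsilon/3$. The pairing statements hold because $\langle g,v_j\rangle=\sum\lambda_\alpha\langle g^0_\alpha,v_j\rangle$, and similarly for $h$. $\square$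

## 7. Ball-dense subspaces

To argue pointwise with countably many a.e. statements we must work in a separable subspace $W\subset X$. Then fibre cluster points lie in $W^{\perp\perp}$, and we need $P$ to send them into $W$. This is not automatic.

**Example 5.** In $\ell_1$ let $W=\ker u$ with $u=(1-\frac1n)_n\in\ell_\infty$. Then $W^{\perp\perp}=\{F\in\ell_\infty^*:F(u)=0\}$. Let $L\in\ell_\infty^*$ be the limit along a free ultrafilter; $L(u)=1$. The functional $F=L-2e_2$ satisfies $F(u)=1-2\cdot\frac12=0$, so $F\in W^{\perp\perp}$. By Example 2, $PF=-2e_2$, and $u(-2e_2)=-1\neq0$, so $PF\notin W$.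

**Definition.** A closed subspace $W\subset X$ is **ball-dense** in $X$ if for all $w_1,\dots,w_m\in W$, $x\in X$ and $\varepsilon>0$ there is $w\in W$ with $\|w_i-w\|\le\|w_i-x\|+\varepsilon$ for all $i$.

For example, the range of a projection $E$ with $\|E\|\le1$ is ball-dense: take $w=Ex$, since $\|w_i-Ex\|=\|E(w_i-x)\|\le\|w_i-x\|$.

**Lemma 5.** Let $X$ be L-embedded with L-projection $P$, and let $W$ be a ball-dense closed subspace. Then $P(W^{\perp\perp})\subset W$. In particular $W$ is L-embedded.

*Proof.* Let $e\in W^{\perp\perp}$, $q=Pe$ and $s=e-q$. We must show $q\in W$.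

**Step 1: a point of $W^{\perp\perp}$ that is at least as close to $W$ as $q$.** For finite $S\subset W$ with $0\in S$ and $0<\varepsilon\le1$, ball-density gives $w_{S,\varepsilon}\in W$ with $\|y-w_{S,\varepsilon}\|\le\|y-q\|+\varepsilon$ for $y\in S$. Index this net by increasing $S$ and decreasing $\varepsilon$. It is bounded by $\|q\|+1$ since $0\in S$. Let $\zeta\in W^{\perp\perp}$ be a weak\* cluster point, $p=P\zeta$, $r=\zeta-p$. For fixed $y\in W$ we eventually have $y\in S$, so lower semicontinuity together with (1) gives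
$$\|y-p\|+\|r\|=\|y-\zeta\|\le\|y-q\|\qquad(y\in W).\tag{4}$$

**Step 2: a test point $y\in W$ near $e$ in the right sense.** Let $\delta>0$. We claim that some $y\in W$ satisfies $\|y-q\|\le\|s\|+\delta$ and $\|y-p\|\ge\|e-p\|-\delta$. Choose $x^*\in B_{X^*}$ with $\mathrm{Re}\,(e-p)(x^*)\ge\|e-p\|-\delta/2$. By Goldstine's theorem, applied once in $W$ and once in $X$, there are nets $a_\alpha\in W$ and $b_\alpha\in X$ on a common directed set, both weak\* convergent to $e$, with $\|b_\alpha-q\|\le\|e-q\|=\|s\|$. Then $(a_\alpha-b_\alpha,\,x^*(a_\alpha))\to(0,e(x^*))$ weakly in $X\oplus\mathbb K$. By Mazur's theorem there are convex combinations with common weights, $a=\sum\lambda_\alpha a_\alpha\in W$ and $b=\sum\lambda_\alpha b_\alpha$, with $\|a-b\|\le\delta$ and $|x^*(a)-e(x^*)|\le\delta/2$. Take $y=a$. Then $\|y-q\|\le\|a-b\|+\|b-q\|\le\delta+\|s\|$, and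
$$\|y-p\|\ge\mathrm{Re}\,x^*(y-p)\ge\mathrm{Re}\,(e-p)(x^*)-\delta/2\ge\|e-p\|-\delta .$$

**Step 3: comparison.** Since $e-p=(q-p)+s$ with $q-p\in X$ and $Ps=0$, we have $\|e-p\|=\|q-p\|+\|s\|$. With $y$ from Step 2 and (4),
$$\|q-p\|+\|s\|-\delta+\|r\|\le\|y-p\|+\|r\|\le\|y-q\|\le\|s\|+\delta .$$
So $\|q-p\|+\|r\|\le2\delta$ for every $\delta>0$. Hence $p=q$ and $r=0$, and $q=p=\zeta\in W^{\perp\perp}\cap X=W$.

Finally, $P$ restricted to $W^{\perp\perp}=W^{**}$ is a linear projection onto $W$ that satisfies the norm identity. $\square$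

## 8. A separable subspace that carries the whole construction

From now on $X$ is L-embedded. Let $G,H\in Z_a$ and let $\mathcal F\subset Z$ be countable. The set $\mathcal F$ is a list of functions that we may prescribe later. We build countable $\mathbb K_0$-linear subspaces $D_0\subset D_1\subset\cdots$ of $X$ and countable sets $V_0\subset V_1\subset\cdots\subset B_{Z^*}$ by induction.

* *Start.* $\overline{D_0}$ contains almost all values of each $f\in\mathcal F$. This is possible because Bochner integrable functions are essentially separably valued.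
* *Norming functionals.* Given $D_k$, use (3) to choose $V_k$ such that $N(F-x)=\sup_{v\in V_k}\mathrm{Re}\,\langle F-x,v\rangle$ a.e. for all $x\in D_k$ and $F\in\{G,H,G+H\}$. (Enlarging $V_k$ inside $B_{Z^*}$ by countably many elements keeps this property.)
* *Approximants and ball-density.* For all finite subsets of $D_k$ (as the $f_i$), all finite subsets of $V_k$ (as the $v_j$) and all $\varepsilon=1/n$, pick a pair $(g,h)$ as in Lemma 4. These are countably many pairs. Let $D_{k+1}\supset D_k$ be such that $\overline{D_{k+1}}$ contains almost all values of all these $g,h$, and such that for all $w_1,\dots,w_m\in D_k$, $x\in X$, $\varepsilon>0$ there is $w\in D_{k+1}$ with $\|w_i-w\|\le\|w_i-x\|+\varepsilon$ for all $i$. The last condition needs only countably many new points: for each tuple $(w_i)$ adjoin countably many $x$'s whose vectors $(\|w_i-x\|)_i$ are dense in $\{(\|w_i-x\|)_i:x\in X\}\subset\mathbb R^m$.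

Put $D=\bigcup_kD_k=\{x_1,x_2,\dots\}$ and $V=\bigcup_kV_k=\{v_1,v_2,\dots\}$ (repetitions allowed), and $W=\overline D$. Then $W$ is a separable closed $\mathbb K$-linear subspace, $0\in D$, and $\mathcal F\subset L^1(\mu,W)$.

**$W$ is ball-dense.** Given $w_i\in W$, $x\in X$, $\varepsilon>0$, choose $d_i\in D$ with $\|w_i-d_i\|\le\varepsilon/3$. All $d_i$ lie in one $D_k$, so there is $d\in D_{k+1}$ with $\|d_i-d\|\le\|d_i-x\|+\varepsilon/3$. Then $\|w_i-d\|\le\|d_i-x\|+2\varepsilon/3\le\|w_i-x\|+\varepsilon$.

**Proof of Theorem 2(c).** Run the same construction without the sets $V_k$ and the pairs $(g,h)$, starting with a $D_0$ whose closure contains the given separable subspace. The resulting $W$ is separable and ball-dense, hence L-embedded by Lemma 5. $\square$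

**The approximating sequences.** For each $n$, the sets $\{x_1,\dots,x_n\}$ and $\{v_1,\dots,v_n\}$ lie in some $D_k$ and $V_k$. Let $(g_n,h_n)$ be the pair chosen for them and some $\varepsilon\le2^{-n}$; then $g_n,h_n\in L^1(\mu,W)$. For fixed $i,j$ the norms in Lemma 4 are at most $2^{-n}$ for $n\ge\max(i,j)$, so they are summable in $n$. A sequence of nonnegative functions with summable integrals tends to $0$ a.e. Hence for a.e. $\omega$ and all $i,j$,
$$\begin{aligned}\limsup_n\|g_n(\omega)-x_i\|&\le N(G-x_i)(\omega),\\ \limsup_n\|h_n(\omega)-x_i\|&\le N(H-x_i)(\omega),\\ \limsup_n\|g_n(\omega)+h_n(\omega)-x_i\|&\le N(G+H-x_i)(\omega),\end{aligned}\tag{5}$$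
$$\langle g_n,v_j\rangle(\omega)\to\langle G,v_j\rangle(\omega),\qquad\langle h_n,v_j\rangle(\omega)\to\langle H,v_j\rangle(\omega).\tag{6}$$
Here and below we fix representatives of the countably many functions involved. Countably many a.e. relations among them then hold simultaneously off one measurable null set.

## 9. Projecting fibre by fibre

**Step 1: functionals on the fibres.** We want to read $\langle f,v_j\rangle(\omega)$ as a functional applied to $f(\omega)$. For a.e. $\omega$ and all $j$, the map $D\ni x\mapsto\langle x,v_j\rangle(\omega)$ is $\mathbb K_0$-linear and bounded by $N(x)(\omega)=\|x\|$; these are countably many relations. So it extends by continuity to some $v_{j,\omega}\in B_{W^*}$. We claim that for $f\in L^1(\mu,W)$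
$$\langle f,v_j\rangle(\omega)=v_{j,\omega}(f(\omega))\quad\text{for a.e. }\omega .$$
For a $D$-valued simple function this follows from $\langle\chi_Ax,v_j\rangle=\chi_A\langle x,v_j\rangle$. Such functions are dense in $L^1(\mu,W)$. If simple $f_n\to f$ in $L^1$ and, along a subsequence, a.e., then $v_{j,\omega}(f_n(\omega))\to v_{j,\omega}(f(\omega))$ a.e. along it. Also $\|\langle f_n,v_j\rangle-\langle f,v_j\rangle\|_1\le\|f_n-f\|_1\to0$, so a further subsequence converges a.e., and the claim follows.

**Step 2: fibre values with the correct distances.** Fix a free ultrafilter $\mathcal U$ on $\mathbb N$, and let $\omega$ lie outside a measurable null set off which everything above holds for all indices, including Step 1 for $f=g_n,h_n$. Since $0\in D$, the sequences $g_n(\omega),h_n(\omega)$ are bounded by (5). Put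
$$\xi_\omega=w^*\text{-}\lim_{\mathcal U}g_n(\omega),\qquad\eta_\omega=w^*\text{-}\lim_{\mathcal U}h_n(\omega)\quad\in W^{**}=W^{\perp\perp}\subset X^{**}.$$
Then for all $x\in D$
$$\|\xi_\omega-x\|=N(G-x)(\omega),\quad\|\eta_\omega-x\|=N(H-x)(\omega),\quad\|\xi_\omega+\eta_\omega-x\|=N(G+H-x)(\omega).\tag{7}$$
For the first equality, "$\le$" follows from (5) and lower semicontinuity. For "$\ge$", Step 1 and (6) give $v_{j,\omega}(\xi_\omega)=\lim_{\mathcal U}v_{j,\omega}(g_n(\omega))=\langle G,v_j\rangle(\omega)$. Hence, by the choice of $V$,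
$$\|\xi_\omega-x\|\ge\sup_j\mathrm{Re}\,v_{j,\omega}(\xi_\omega-x)=\sup_j\mathrm{Re}\,\langle G-x,v_j\rangle(\omega)=N(G-x)(\omega).$$
The second equality is proved in the same way. So is the third, because $\xi_\omega+\eta_\omega=w^*\text{-}\lim_{\mathcal U}(g_n+h_n)(\omega)$ and $v_{j,\omega}(\xi_\omega+\eta_\omega)=\langle G+H,v_j\rangle(\omega)$.

**Step 3: apply $P$, and get measurability from the distances.** Let $P$ be the L-projection of $X^{**}$ onto $X$, and put $q_G(\omega)=P\xi_\omega$. By Lemma 5, $q_G(\omega)\in W$. By (1) and (7),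
$$N(G-x)(\omega)=\|\xi_\omega-q_G(\omega)\|+\|q_G(\omega)-x\|\qquad(x\in D).\tag{8}$$
Since $D$ is dense in $W\ni q_G(\omega)$, taking the infimum gives
$$m_G(\omega):=\|\xi_\omega-q_G(\omega)\|=\inf_{x\in D}N(G-x)(\omega),$$
a countable infimum of measurable functions. So $\omega\mapsto\|q_G(\omega)-x\|=N(G-x)(\omega)-m_G(\omega)$ is measurable for every $x\in D$. Set $q_G=0$ on the exceptional null set. Preimages under $q_G$ of balls with centres in $D$ and rational radii are then measurable. These balls form a countable base of $W$, so $q_G$ is Borel measurable into a separable space, hence strongly measurable. By (8) with $x=0$, $\|q_G(\omega)\|\le N(G)(\omega)$, so $q_G\in L^1(\mu,W)$.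

In the same way define $q_H(\omega)=P\eta_\omega$ and $q_{G+H}(\omega)=P(\xi_\omega+\eta_\omega)$; the same conclusions hold for $H$ and $G+H$. Linearity of $P$ gives
$$q_{G+H}=q_G+q_H\quad\text{a.e.}\tag{9}$$

**Step 4: from constants $x\in D$ to functions.** By (8), $N(G-x)=m_G+N(q_G-x)$ a.e. for $x\in D$. Let $f=\sum_i\chi_{A_i}x_i'$ be simple, with $x_i'\in D$ and $(A_i)$ a finite partition of $\Omega$. Then
$$\chi_{A_i}N(G-f)=N(\chi_{A_i}(G-x_i'))=\chi_{A_i}N(G-x_i')=\chi_{A_i}\big(m_G+N(q_G-x_i')\big)=\chi_{A_i}\big(m_G+N(q_G-f)\big).$$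
So $N(G-f)=m_G+N(q_G-f)$ a.e. for these $f$. Both sides depend continuously, in $L^1(\mu)$, on $f\in Z$, because $|N(F)-N(F')|\le N(F-F')$. By density the identity holds for all $f\in L^1(\mu,W)$. Taking $f=q_G$ gives $m_G=N(G-q_G)$. Therefore, for all $f\in L^1(\mu,W)$,
$$N(G-f)=N(G-q_G)+N(q_G-f)\ \text{ a.e.},\qquad\|G-f\|=\|G-q_G\|+\|q_G-f\|,\tag{10}$$
where the second identity is the integral of the first. The same holds for $H$ with $q_H$ and for $G+H$ with $q_{G+H}$.

## 10. Independence of the choices, and the L-projection of $Z^{**}$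

Identity (10) is (1) for $Z$, except that $f$ is restricted to $L^1(\mu,W)$, and that $q_G$ may depend on $W$, on the sequences and on $\mathcal U$. The freedom in $\mathcal F$ removes both defects.

**Step 1: $q_G$ is a nearest point in all of $Z$.** For each $F\in Z_a$ fix a sequence $(f_n^F)$ in $Z$ with $\|F-f_n^F\|\to d(F,Z)$. From now on always include all $f_n^G,f_n^H,f_n^{G+H}$ in $\mathcal F$. These functions lie in $L^1(\mu,W)$, so by (10) $\|G-q_G\|\le\inf_n\|G-f_n^G\|=d(G,Z)$. Thus $q_G$ is a nearest point to $G$ in $Z$. Likewise for $q_H$ and $H$, and for $q_{G+H}$ and $G+H$.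

**Step 2: nearest points are unique.** Let $q,q'\in Z$ be nearest points to $G$. Run the construction with $q,q'\in\mathcal F$ and call the result $q''$ instead of $q_G$. By (10) with $f=q$,
$$d(G,Z)=\|G-q\|=\|G-q''\|+\|q''-q\|=d(G,Z)+\|q''-q\| ,$$
so $q=q''$, and likewise $q'=q''$.

**Step 3: the projection on $Z_a$.** So every $G\in Z_a$ has a unique nearest point $\pi(G)\in Z$, and every run of the construction gives $q_G=\pi(G)$, $q_H=\pi(H)$, $q_{G+H}=\pi(G+H)$. Consequently:

* $\pi(G+H)=\pi(G)+\pi(H)$, by (9);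
* $\pi(cG)=c\,\pi(G)$ for scalars $c$: for $c\neq0$, $z\mapsto cz$ maps nearest points to $G$ onto nearest points to $cG$, and $\pi(0)=0$;
* $\pi(f)=f$ for $f\in Z$;
* $\|G\|=\|G-\pi(G)\|+\|\pi(G)\|$, by (10) with $f=0$.

Additivity needed the joint run. A nearest-point map need not be additive in general, and here $G$, $H$ and $G+H$ were handled with the same sequences $g_n,h_n$ and the same ultrafilter.

**Step 4: the projection on $Z^{**}$.** Using Lemma 3, write $F=F_a+F_s$ with $F_a\in Z_a$, $F_s\in Z_{\rm sing}$, and put $\Pi F=\pi(F_a)$. This is a linear projection of $Z^{**}$ onto $Z$. Since $F-\Pi F=(F_a-\pi(F_a))+F_s$ with $F_a-\pi(F_a)\in Z_a$,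
$$\|F\|=\|F_a\|+\|F_s\|=\|\pi(F_a)\|+\|F_a-\pi(F_a)\|+\|F_s\|=\|\Pi F\|+\|F-\Pi F\| .$$
So $Z=L^1(\mu,X)$ is L-embedded, and Theorem 1 is proved. $\blacksquare$

## 11. Arbitrary measures: Theorem 2(a)

**Step 1: $\ell_1$-sums of L-embedded spaces are L-embedded.** Let $Z=(\bigoplus_iZ_i)_{\ell_1}$ with $Z_i$ L-embedded via $P_i$. Let $Q_i$ be the coordinate projection onto $Z_i$, so that $Q_i^{**}$ maps $Z^{**}$ into $Z_i^{\perp\perp}=Z_i^{**}$. For finite $J$, $Z$ is the $\ell_1$-sum of the $Z_i$ $(i\in J)$ and the remaining part. The argument for (2), with finitely many summands, gives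
$$\|z^{**}\|=\sum_{i\in J}\|Q_i^{**}z^{**}\|+\Big\|z^{**}-\sum_{i\in J}Q_i^{**}z^{**}\Big\| .$$
So $a=\sum_iQ_i^{**}z^{**}$ converges absolutely. With $b=z^{**}-a$ we get, in the limit over $J$, $\|z^{**}\|=\sum_i\|Q_i^{**}z^{**}\|+\|b\|$. Put $\mathbf Pz^{**}=\sum_iP_iQ_i^{**}z^{**}\in Z$. This map is linear, and $\mathbf Pz=\sum_iQ_iz=z$ for $z\in Z$. By the norm identity of each $P_i$,
$$\|z^{**}\|=\sum_i\|P_iQ_i^{**}z^{**}\|+\sum_i\|Q_i^{**}z^{**}-P_iQ_i^{**}z^{**}\|+\|b\|\ge\|\mathbf Pz^{**}\|+\|z^{**}-\mathbf Pz^{**}\|,$$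
and the triangle inequality gives equality.

**Step 2: cutting $\mu$ into finite pieces.** By Zorn's lemma take a maximal family $(A_i)$ of measurable sets with $0<\mu(A_i)<\infty$ and $\mu(A_i\cap A_j)=0$ for $i\ne j$. Let $f\in L^1(\mu,X)$ and $S=\{f\neq0\}=\bigcup_nS_n$ with $S_n=\{\|f\|>1/n\}$ of finite measure. For each $n$ the sums $\sum\mu(S_n\cap A_i)$ over finitely many $i$ are at most $\mu(S_n)$. So $\mu(S\cap A_i)>0$ only for $i$ in a countable set $I_f$.

If $S\setminus\bigcup_{i\in I_f}A_i$ were not null, some $C=S_n\setminus\bigcup_{i\in I_f}A_i$ would have finite positive measure. It meets every $A_i$ in a null set: for $i\in I_f$ by disjointness, for $i\notin I_f$ because $C\subset S$. This contradicts maximality. Hence $f=0$ a.e. off $\bigcup_{i\in I_f}A_i$, and $\|f\|=\sum_i\|f|_{A_i}\|$. So $f\mapsto(f|_{A_i})_i$ is an isometry of $L^1(\mu,X)$ into $(\bigoplus_iL^1(\mu|_{A_i},X))_{\ell_1}$.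

It is onto. An element $(f_i)$ of the sum has only countably many nonzero entries; the corresponding $A_i$ become disjoint after removing null sets, and we glue the $f_i$ on them. The glued function restricts to $f_i$ a.e. on these $A_i$, and to $0$ a.e. on the others, since the intersections are null.

**Step 3: "if".** Let $X$ be L-embedded. By Theorem 1 each $L^1(\mu|_{A_i},X)$ is L-embedded, and by Steps 1 and 2 so is $L^1(\mu,X)$.

**Step 4: "only if".** Let $Z=L^1(\mu,X)$ be L-embedded. Since $L^1(\mu)\ne\{0\}$, there is $A$ with $0<\mu(A)<\infty$. Then $x\mapsto\mu(A)^{-1}\chi_Ax$ is an isometry of $X$ onto a closed subspace $W$ of $Z$, and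
$$Ef=\mu(A)^{-1}\chi_A\int_Af\,d\mu$$
is a projection of $Z$ onto $W$ with $\|Ef\|=\|\int_Af\,d\mu\|\le\|f\|$. The range of such a projection is ball-dense (Section 7). By Lemma 5, applied to $Z$ in place of $X$, $W$ is L-embedded, hence so is $X\cong W$. $\square$

## 12. Vector measures inside the bidual: Theorem 2(b)

Let $\mu$ be finite, $X$ L-embedded, $Z=L^1(\mu,X)$. Let $M$ be the space of $\mu$-continuous countably additive $m:\mathcal A\to X$ of bounded variation, normed by $|m|(\Omega)$. Identify $f\in Z$ with $f\,d\mu\in M$; this is isometric. The plan is to embed $M$ isometrically between $Z$ and $Z^{**}$, and then to restrict $\Pi$.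

**Step 1: the embedding.** For a finite measurable partition $\tau$ of $\Omega$ put
$$E_\tau m=\sum_{A\in\tau,\ \mu(A)>0}\frac{m(A)}{\mu(A)}\chi_A\in Z .$$
Then $\|E_\tau m\|\le\sum_{A\in\tau}\|m(A)\|\le|m|(\Omega)$. The sets $\{\tau:\tau\text{ refines }\tau_0\}$ have the finite intersection property (take common refinements), so some ultrafilter $\mathcal V$ on the set of partitions contains them all. Let $Jm=w^*\text{-}\lim_{\mathcal V}E_\tau m\in Z^{**}$. Then $J$ is linear and $\|Jm\|\le|m|(\Omega)$.

**Step 2: $J$ is isometric.** Let $\{A_i\}$ be a finite partition and $x_i^*\in B_{X^*}$. The functional $v(f)=\sum_i\int_{A_i}x_i^*(f)\,d\mu$ satisfies $|v(f)|\le\|f\|$. If $\tau$ refines $\{A_i\}$, then $v(E_\tau m)=\sum_ix_i^*(m(A_i))$, because $m$ vanishes on $\mu$-null sets. So $(Jm)(v)=\sum_ix_i^*(m(A_i))$. The supremum over the $x_i^*$ of the real parts is $\sum_i\|m(A_i)\|$, and the supremum over partitions is $|m|(\Omega)$. Hence $\|Jm\|\ge|m|(\Omega)$.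

**Step 3: $J$ is the identity on $Z$.** If $f$ is simple and constant on the members of $\tau_0$, then $E_\tau(f\,d\mu)=f$ a.e. for all $\tau$ refining $\tau_0$. For $f\in Z$ and simple $u$, contractivity gives $\|E_\tau(f\,d\mu)-f\|\le2\|f-u\|$ for all sufficiently fine $\tau$. So $E_\tau(f\,d\mu)\to f$ in norm along refinements, and $J(f\,d\mu)=f$.

**Step 4: restriction.** Now $Z\subset J(M)\subset Z^{**}$. The L-projection $\Pi$ of Theorem 1 maps $J(M)$ into $Z\subset J(M)$, so its restriction to $J(M)$ is a linear projection onto $Z$ satisfying the norm identity. Since $J(M)\cong M$ isometrically, with $Z$ fixed, $Z$ is an L-summand in $M$. $\blacksquare$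

**Example 6.** Let $\Omega=[0,1)$, $X=L^1[0,1)$ and $m(A)=\chi_A$, as in Example 4. If $\tau$ refines the partition into dyadic intervals of length $2^{-n}$, then $E_\tau m$, as a function on the square, is $\sum_{A\in\tau,\,\lambda(A)>0}\lambda(A)^{-1}\chi_{A\times A}$, which vanishes off $U_n$. So $\chi_{U_n}Jm=Jm$ for all $n$, and $\Pi Jm=0$ as in Example 4. In terms of measures: $|m-f\,d\lambda|(\Omega)=1+\|f\|_1$ for every $f\in L^1([0,1),L^1[0,1))$.
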